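
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Continuous cross sections in the Bohr topology\\ and products of $p$-adic integers}


\begin{abstract}
An abelian group $H$ with divisible hull $G$ is a ccs-group if the quotient map $G\to G/H$ has a cross section that is continuous for the Bohr topologies. We show that $\prod_p\mathbf Z_p^{n_p}$ is a ccs-group if and only if the sequence $(n_p)$ is bounded; if it is unbounded, every cross section is discontinuous at every point. More generally, for every abelian group $H$ the existence of a cross section continuous at one point forces $\sup_p\dim_{\mathbf F_p}H/pH<\infty$, and this condition is also sufficient whenever $H\to\prod_pH/pH$ is onto, in particular for all cotorsion groups. The necessity proof turns continuity at a point into a lower bound $\kappa|F|^3$, with $\kappa>0$ the same for all finite subgroups $F$ of $G/H$, for the additive energy of the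 image of $F$ under the cross section, and then applies inverse theorems of additive combinatorics.
\end{abstract}

\section{The question and the answer}

\subsection{Continuous cross sections}

Write $\mathbf T=\mathbf R/\mathbf Z$. For an abelian group $G$ put $\widehat G=\operatorname{Hom}(G,\mathbf T)$. The \emph{Bohr topology} of $G$ is the initial topology for the family $\widehat G$, that is, the coarsest topology that makes every homomorphism $G\to\mathbf T$ continuous. The group $G$ with this topology is denoted by $G^{\#}$.

The \emph{divisible hull} of an abelian group $H$ is a divisible group $G\supseteq H$ in which $H$ is \emph{essential}, which means that every nonzero subgroup of $G$ meets $H$ nontrivially. It exists and is unique up to an isomorphism that fixes $H$. Throughout, $G$ is the divisible hull of $H$ (except where a statement allows a more general pair $H\le G$), and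
\[
D=G/H,\qquad \varphi:G\to D
\]
are the quotient and the natural map. A \emph{cross section} of $\varphi$, or \emph{section} for short, is a map $\Gamma:D\to G$ with $\varphi\circ\Gamma=\mathrm{id}_D$. The class $\mathbf{ACCS}(\#)$ consists of the groups $H$ for which $\varphi$ has a cross section that is continuous as a map $D^{\#}\to G^{\#}$; its members are called \emph{ccs-groups}.

A cross section that is a homomorphism makes $H$ a direct summand of the divisible group $G$, so it exists only if $H$ is itself divisible. The definition asks for a weaker substitute. By the definition of the initial topology, $\Gamma$ is continuous if and only if $\chi\circ\Gamma:D^{\#}\to\mathbf T$ is continuous for every $\chi\in\widehat G$. So for each single character $\chi$ of $G$, near each point of $D$, the function $\chi\circ\Gamma$ must be controlled, up to a small error, by finitely many characters of $D$.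

It is known that $\mathbf{ACCS}(\#)$ is closed under finite products and contains all finitely generated abelian groups, all divisible abelian groups, and the group $\mathbf Z_p$ of $p$-adic integers for each prime $p$. (None of this is needed below.) Hence $\prod_{p\in S}\mathbf Z_p^{n_p}$ is a ccs-group for every finite set $S$ of primes. The following question comes from \cite{ccs}.

\medskip
\noindent\textbf{Question.} \emph{Is the product $\prod_p\mathbf Z_p^{n_p}$ over all primes $p$, regarded as an abstract abelian group, a ccs-group for every sequence of natural numbers $n_p$?}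

\subsection{What to expect}

Let $H=\prod_p\mathbf Z_p^{n_p}$. Its divisible hull is the restricted product
\[
G=\Bigl\{(x_p)\in\prod_p\mathbf Q_p^{n_p}: x_p\in\mathbf Z_p^{n_p}\text{ for all but finitely many }p\Bigr\},
\]
because this group is torsion-free and divisible and each of its elements has a positive integer multiple in $H$. So
\[
D=G/H=\bigoplus_p(\mathbf Q_p/\mathbf Z_p)^{n_p},
\]
and the subgroup $D[p]=\{x\in D:px=0\}$ is isomorphic to $\mathbf F_p^{n_p}$.

If $n_p=n$ for all $p$, then $D\cong(\mathbf Q/\mathbf Z)^n$, and a continuous cross section can be transported from $\mathbf Q^n\to(\mathbf Q/\mathbf Z)^n$, where it is easy to write down. If $n_p\le n$ for all $p$, then $D$ is isomorphic to a direct summand of $(\mathbf Q/\mathbf Z)^n$ and the same works. If $(n_p)$ is unbounded, each $p$-component of $D$ still causes no trouble by itself, so one might hope to assemble a section prime by prime. But continuity at $0$ allows, for each $\chi\in\widehat G$, only a finite number of characters of $D$ to control $\chi\circ\Gamma$ at all primes at once, while the rank of $D[p]$ is unbounded. This turns out to be a genuine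 obstruction.

\subsection{Results}

For an abelian group $H$ and a prime $p$ put $d_p(H)=\dim_{\mathbf F_p}H/pH$. For $H=\prod_q\mathbf Z_q^{n_q}$ we have $d_p(H)=n_p$, because $p\mathbf Z_q=\mathbf Z_q$ for $q\ne p$.

\begin{theorem}\label{thm:A}
Let $H=\prod_p\mathbf Z_p^{n_p}$.
\begin{enumerate}
\item[(1)] If $(n_p)$ is bounded, then $H\in\mathbf{ACCS}(\#)$.
\item[(2)] If $(n_p)$ is unbounded, then $H\notin\mathbf{ACCS}(\#)$. In fact every cross section of $\varphi$ is discontinuous, as a map $D^{\#}\to G^{\#}$, at every point of $D$.
\end{enumerate}
\end{theorem}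

So the answer to the question is no; for example, $\prod_p\mathbf Z_p^{\,p}$ is not a ccs-group.

\begin{theorem}\label{thm:B}
Let $H$ be any abelian group.
\begin{enumerate}
\item[(1)] If $H\in\mathbf{ACCS}(\#)$, or merely if some cross section of $\varphi$ is continuous at one point, then $\sup_pd_p(H)<\infty$.
\item[(2)] If $H$ has elements $h_1,\dots,h_n$ whose images span $H/pH$ for every prime $p$, then $H\in\mathbf{ACCS}(\#)$.
\item[(3)] If the natural map $H\to\prod_pH/pH$ is surjective, then $H\in\mathbf{ACCS}(\#)$ if and only if $\sup_pd_p(H)<\infty$. This applies to all groups that admit a compact Hausdorff group topology, to all algebraically compact groups, and to all cotorsion groups.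
\end{enumerate}
\end{theorem}

Section~\ref{sec:model} treats $H=\mathbf Z^n$ by hand; it contains the cross section used for sufficiency and shows in miniature the argument used for necessity. Sufficiency is proved in Section~\ref{sec:suff}. For necessity, Section~\ref{sec:energy} proves a uniform energy estimate. Section~\ref{sec:tf} combines it with Freiman's lemma for torsion-free $H$, which settles Theorem~\ref{thm:A}, and Section~\ref{sec:general} treats arbitrary $H$.

\section{Preliminaries}\label{sec:prelim}

For $t\in\mathbf T$ let $\|t\|$ be the distance from $t$ to $0$, and let $e(t)=e^{2\pi it}$. For a nonempty finite set $F$ put $\mathbf E_{x\in F}=\frac1{|F|}\sum_{x\in F}$. For a prime $p$ and an abelian group $E$ let $E[p]=\{x\in E:px=0\}$ be its \emph{$p$-socle}. The \emph{$p$-rank} of a finite abelian group $E$ is $\dim_{\mathbf F_p}E[p]=\dim_{\mathbf F_p}E/pE$. From the second expression we see that the $p$-rank of a finite abelian group is at least that of each of its quotients. An \emph{additive quadruple} in a subset $A$ of an abelian group is an element $(a_1,a_2,a_3,a_4)$ of $A^4$ with $a_1+a_2=a_3+a_4$.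 A finite set $A$ has at most $|A|^3$ of them.

\medskip
\noindent\textbf{Bohr topologies.} Homomorphisms are Bohr-continuous, because a character composed with a homomorphism is a character. The characters of $A\times B$ are the functions $(a,b)\mapsto\chi(a)+\psi(b)$ with $\chi\in\widehat A$ and $\psi\in\widehat B$, so the Bohr topology of a finite product is the product topology. Translations are homeomorphisms. The sets $\{x\in D:\|\eta_i(x)\|<\varepsilon,\ i\le k\}$, with $\eta_1,\dots,\eta_k\in\widehat D$ and $\varepsilon>0$, form a neighborhood base at $0$ in $D^{\#}$.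

\medskip
\noindent\textbf{Divisible groups.} A divisible subgroup of an abelian group is a direct summand, and a homomorphism from a subgroup of $E$ into a divisible group extends to $E$.

\medskip
\noindent\textbf{Characters.} Since $\mathbf T$ is divisible, every character of a subgroup extends to the whole group. With the topology of pointwise convergence, $\widehat G$ is a compact group; $d\chi$ denotes its normalized Haar measure. For $g\in G$,
\begin{equation}\label{eq:orth}
\int_{\widehat G}e(\chi(g))\,d\chi=\begin{cases}1,&g=0,\\0,&g\ne0.\end{cases}
\end{equation}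
Indeed, if $g\neq0$, there is $\chi_0\in\widehat G$ with $\chi_0(g)\ne0$ (extend a character of $\langle g\rangle$ that does not vanish at $g$). Translation by $\chi_0$ does not change the integral, but multiplies it by $e(\chi_0(g))\ne1$.

\begin{lemma}\label{lem:socle}
Let $G$ be the divisible hull of $H$. Then $D=G/H$ is a torsion group, $G[p]=H[p]$, and
\[
D[p]\to H/pH,\qquad \varphi(g)\mapsto pg+pH,
\]
is an isomorphism. In particular $\dim_{\mathbf F_p}D[p]=d_p(H)$.
\end{lemma}

\begin{proof}
If $0\ne g\in G$, then $\langle g\rangle\cap H\ne0$, so $kg\in H$ for some integer $k\ne0$; hence $D$ is torsion. If $0\ne g\in G[p]$, then $\langle g\rangle$ has order $p$ and meets $H$ nontrivially, so $g\in H$.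

If $\varphi(g)\in D[p]$, then $pg\in H$, and replacing $g$ by $g+h$ with $h\in H$ changes $pg$ by $ph\in pH$; so the map is well defined, and it is a homomorphism. It is onto because $G=pG\supseteq H$. If $pg=ph$ with $h\in H$, then $g-h\in G[p]\subseteq H$, so $\varphi(g)=0$; hence it is injective.
\end{proof}

\section{The model case $\mathbf Z^n$}\label{sec:model}

\subsection{A continuous section}

The divisible hull of $\mathbf Z^n$ is $\mathbf Q^n$, with quotient map $\pi:\mathbf Q^n\to(\mathbf Q/\mathbf Z)^n$.

\begin{proposition}\label{prop:Zn}
Fix an irrational $\theta$ and let $s:\mathbf Q/\mathbf Z\to\mathbf Q\cap(\theta-1,\theta)$ be the map that sends each class to its representative in this interval. Then $s_n=s\times\dots\times s$ is a Bohr-continuous cross section of $\pi$.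
\end{proposition}

\begin{proof}
Since $\theta$ is irrational, each class has exactly one representative in the open interval, and the map that sends a point of $\mathbf T\setminus\{\theta+\mathbf Z\}$ to its representative in $(\theta-1,\theta)$ is continuous. So $s$ is continuous into $\mathbf R$ for the topology that $\mathbf Q/\mathbf Z$ inherits from $\mathbf T$. The inclusion $\mathbf Q/\mathbf Z\to\mathbf T$ is a character, so $s$ is also continuous on $(\mathbf Q/\mathbf Z)^{\#}$ as a map into $\mathbf R$.

Let $\chi\in\widehat{\mathbf Q}$ and choose $r\in\mathbf R$ with $r+\mathbf Z=\chi(1)$. The character $q\mapsto\chi(q)-(rq+\mathbf Z)$ of $\mathbf Q$ vanishes on $\mathbf Z$, so its value at $q$ equals $\eta(q+\mathbf Z)$ for some $\eta\in\widehat{\mathbf Q/\mathbf Z}$. Hence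
\begin{equation}\label{eq:chis}
\chi(s(x))=r\,s(x)+\eta(x)\pmod 1 ,
\end{equation}
which is continuous on $(\mathbf Q/\mathbf Z)^{\#}$. So $s$ is Bohr-continuous, and so is the finite product $s_n$.
\end{proof}

\subsection{What continuity says about finite subgroups}\label{subsec:energy-model}

Formula \eqref{eq:chis} says more than continuity: each character of $\mathbf Q$, composed with $s$, is a character of $\mathbf Q/\mathbf Z$ up to a slowly varying error. We extract a combinatorial consequence, in a form that will survive for arbitrary continuous sections.

Let $F=\frac1m\mathbf Z/\mathbf Z$. Then $s(F)$ consists of $m$ consecutive multiples of $\frac1m$. In \eqref{eq:chis} choose $|r|\le\frac12$. For $r\ne0$, summing the geometric series gives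
\[
\bigl|\mathbf E_{x\in F}\,e\bigl(\chi(s(x))-\eta(x)\bigr)\bigr|
=\frac1m\Bigl|\sum_{j=0}^{m-1}e(rj/m)\Bigr|
=\frac{|\sin\pi r|}{m\,|\sin(\pi r/m)|}\ \ge\ \frac{|\sin\pi r|}{\pi|r|}\ \ge\ \frac2\pi ,
\]
and for $r=0$ the left side is $1$. So, for every $\chi\in\widehat{\mathbf Q}$,
\begin{equation}\label{eq:modelsum}
\sum_{\eta\in\widehat F}\bigl|\mathbf E_{x\in F}\,e(\chi(s(x))+\eta(x))\bigr|^4\ \ge\ (2/\pi)^4 .
\end{equation}
The exponent matters: with exponent $2$ the left side equals $1$ for every function $F\to\mathbf T$ in place of $\chi\circ s$, by Parseval's identity, and carries no information.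

Now integrate \eqref{eq:modelsum} over $\chi\in\widehat{\mathbf Q}$. Adding $\eta$ amounts to translating $\chi$ by a character of $\mathbf Q$ that extends $\eta\circ\pi$ from $\pi^{-1}(F)$, which does not change the integral. So all $|F|$ terms contribute equally, and expanding the fourth power and using \eqref{eq:orth} we get
\[
|F|\cdot|F|^{-4}\,Q\ \ge\ (2/\pi)^4,\qquad Q=\#\{(x,y,z,w)\in F^4: s(x)+s(y)=s(z)+s(w)\}.
\]
The number of additive quadruples in $s(F)$ is thus at least a fixed positive proportion of the maximum $|F|^3$. Here we can count: the number of representations of the possible sums runs through $1,2,\dots,m,\dots,2,1$, so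
\[
Q=m^2+2\sum_{j=1}^{m-1}j^2=\frac{m(2m^2+1)}3 .
\]

In rank $n$ the set $s_n(F^n)$ is a product, and for $m\ge2$
\begin{equation}\label{eq:grid}
\frac{\#\{\text{additive quadruples in }s_n(F^n)\}}{|F^n|^3}=\Bigl(\frac{2+m^{-2}}3\Bigr)^n\ \le\ \Bigl(\frac34\Bigr)^n .
\end{equation}
For fixed $n$ the proportion is bounded below, but it decays as the rank grows. For $H=\prod_p\mathbf Z_p^{n_p}$ the most obvious representatives of $D[p]\cong\mathbf F_p^{n_p}$ are the vectors $\sum_i\frac{j_i}pe_i$ with $0\le j_i<p$, where $e_1,\dots,e_{n_p}$ is the standard basis of $\mathbf Q_p^{n_p}$. They form such a grid with $n=n_p$ and $m=p$. If continuity at $0$ forces a positive proportion that is the same for all finite subgroups, then this choice of representatives is excluded for unbounded $(n_p)$. The proof has to establish the uniform bound for \emph{every} section that is continuous at $0$ (Section~\ref{sec:energy}) and to show that, as the rank of $D[p]$ grows, \emph{no} choice of representatives keeps the proportion bounded away from $0$ on all finite subgroups of $D[p]$ (Sections~\ref{sec:tf} and~\ref{sec:general}).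

\section{Sufficiency}\label{sec:suff}

The idea is to transport $s_n$ along a homomorphism $(\mathbf Q/\mathbf Z)^n\to D$ that has a right inverse. The elements $h_i$ provide the homomorphism, and Lemma~\ref{lem:socle} reduces its surjectivity to socles.

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $f_0:\mathbf Z^n\to H$ send the standard basis to $h_1,\dots,h_n$. Since $G$ is divisible, $f_0$ extends to $f:\mathbf Q^n\to G$, and $f$ induces $\bar f:(\mathbf Q/\mathbf Z)^n\to D$ with $\bar f\pi=\varphi f$. If $px\in\mathbf Z^n$, then $\bar f(\pi(x))=\varphi(f(x))$ corresponds under Lemma~\ref{lem:socle} to $pf(x)+pH=f_0(px)+pH$. So, under the isomorphisms of Lemma~\ref{lem:socle} for $\mathbf Z^n$ and for $H$, the restriction of $\bar f$ to $p$-socles is the map $\mathbf Z^n/p\mathbf Z^n\to H/pH$ induced by $f_0$. By hypothesis it is onto. Hence $\bar f$ maps the $p$-socle of $(\mathbf Q/\mathbf Z)^n$ onto $D[p]$ for every $p$.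

\emph{The map $\bar f$ is onto.} Its image $I$ is divisible, so $D=I\oplus I'$ for some $I'$. Since $D[p]\subseteq I$ for all $p$, the torsion group $I'$ has trivial $p$-socle for every $p$; so $I'=0$.

\emph{The kernel $N$ of $\bar f$ is divisible.} Let $x\in N$, let $p$ be a prime, and choose $y\in(\mathbf Q/\mathbf Z)^n$ with $py=x$. Then $\bar f(y)\in D[p]$, so $\bar f(y)=\bar f(y')$ for some $y'$ with $py'=0$. Now $y-y'\in N$ and $p(y-y')=x$.

So $(\mathbf Q/\mathbf Z)^n=N\oplus K$ for some $K$, the map $\bar f|_K$ is an isomorphism onto $D$, and its inverse is a homomorphism $\sigma:D\to(\mathbf Q/\mathbf Z)^n$ with $\bar f\sigma=\mathrm{id}_D$. Put $\Gamma=f\circ s_n\circ\sigma$. It is Bohr-continuous by Proposition~\ref{prop:Zn}, since homomorphisms are Bohr-continuous, and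
\[
\varphi\Gamma=\varphi f s_n\sigma=\bar f\pi s_n\sigma=\bar f\sigma=\mathrm{id}_D. \qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3), sufficiency of $\sup_pd_p(H)<\infty$]
Let $d_p(H)\le n$ for all $p$. For each $p$ choose a spanning list $b_{1,p},\dots,b_{n,p}$ of $H/pH$. By surjectivity of $H\to\prod_pH/pH$ there is, for each $i\le n$, an element $h_i\in H$ that maps to $(b_{i,p})_p$. Apply part~(2).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(1)]
For $H=\prod_q\mathbf Z_q^{n_q}$ the map $H\to\prod_pH/pH=\prod_p\mathbf F_p^{n_p}$ reduces the $p$-th coordinate modulo $p$ for every $p$, so it is onto. Moreover $d_p(H)=n_p$ is bounded. So the sufficiency part of Theorem~\ref{thm:B}(3) applies.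
\end{proof}

\begin{proof}[Proof of surjectivity in the cases named in Theorem~\ref{thm:B}(3)]
Given $h_p\in H$ for each prime $p$, we need an element of $\bigcap_p(h_p+pH)$. Finite intersections are nonempty: for a finite set $S$ of primes take $x=\sum_{q\in S}a_qh_q$, where the integer $a_q$ satisfies $a_q\equiv1\pmod q$ and $a_q\equiv0\pmod p$ for all $p\in S\setminus\{q\}$; then $x\in h_p+pH$ for all $p\in S$.

\emph{Compact groups.} If $H$ carries a compact Hausdorff group topology, then $pH$ is the continuous image of a compact space. So the cosets $h_p+pH$ are compact, hence closed, and the whole intersection is nonempty.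

\emph{Algebraically compact groups.} In such a group a system of linear equations is solvable as soon as each of its finite subsystems is (\cite[\S38]{fuchs}). The system $x-py_p=h_p$ ($p$ prime) in the unknowns $x$ and $y_p$ has this property, because its finite subsystems are solvable by the previous remark on finite intersections. The value of $x$ in a solution of the whole system is the required element.

\emph{Cotorsion groups.} A cotorsion group $H$ is an epimorphic image of an algebraically compact group $C$ (\cite[\S54]{fuchs}). The map $C\to\prod_pC/pC$ is onto by the previous case, and $\prod_pC/pC\to\prod_pH/pH$ is onto because each factor is. The composite factors through $H\to\prod_pH/pH$, which is therefore onto.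
\end{proof}

\section{Continuity at a point forces additive energy}\label{sec:energy}

We now carry out the argument of Section~\ref{subsec:energy-model} for an arbitrary cross section $\Gamma$ that is continuous at $0$ with $\Gamma(0)=0$. There we had an exact formula for $\chi\circ s$. Now we know only that $\chi\circ\Gamma$ is small on a Bohr neighborhood of $0$, and the first step is to deduce from this that $\chi\circ\Gamma$ correlates with a character of $F$. The bound must depend only on the number of characters that define the neighborhood and on its radius, not on $F$. We let one integer $M$ control both.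

\begin{lemma}\label{lem:corr}
Let $M\ge2$ be an integer, $F$ a finite abelian group, $u:F\to\mathbf T$ a function, and $\eta_1,\dots,\eta_M\in\widehat F$. Suppose that $\|u(x)\|\le\frac18$ whenever $\|\eta_i(x)\|<\frac1M$ for all $i$. Then there is $\eta\in\widehat F$ with
\[
\bigl|\mathbf E_{x\in F}\,e(u(x)+\eta(x))\bigr|\ \ge\ \rho_M:=\frac{M^{-M}}{\sqrt2}.
\]
\end{lemma}

\begin{proof}
We weight the neighborhood by a function with nonnegative Fourier coefficients of sum $1$, so that the weighted average of $e(u)$ becomes a convex combination of correlations with characters.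

Let $w(t)=\max(0,1-M\|t\|)$ on $\mathbf T$, and let $I\subset\mathbf T$ be an interval of length $\frac1M\le\frac12$. The intervals $I$ and $I+t$ overlap in length $\max(0,\frac1M-\|t\|)$, so $w=M\cdot1_I*1_{-I}$. Hence $\hat w(k)=M|\hat1_I(k)|^2\ge0$ and $\hat w(0)=\frac1M$. By Parseval's identity $\sum_k\hat w(k)=M\cdot\frac1M=1$. So the Fourier series of the continuous function $w$ converges absolutely and represents $w$ everywhere. Therefore
\[
g(x):=\prod_{i=1}^Mw(\eta_i(x))=\sum_{k\in\mathbf Z^M}c_k\,e\Bigl(\sum_ik_i\eta_i(x)\Bigr),\qquad c_k=\prod_i\hat w(k_i)\ge0,\quad \sum_kc_k=1,\quad c_0=M^{-M}.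
\]
The average over $F$ of $e(\eta(x))$ is $0$ or $1$ for each $\eta\in\widehat F$, so $\mathbf E_xg(x)\ge c_0=M^{-M}$. The function $g$ is nonnegative. Where $g(x)>0$, all $\|\eta_i(x)\|<\frac1M$, so $\|u(x)\|\le\frac18$ and $\operatorname{Re}e(u(x))\ge\cos\frac\pi4=\frac1{\sqrt2}$. Hence
\[
\rho_M\ \le\ \bigl|\mathbf E_x\,g(x)e(u(x))\bigr|\ \le\ \sum_kc_k\,\Bigl|\mathbf E_x\,e\Bigl(u(x)+\sum_ik_i\eta_i(x)\Bigr)\Bigr| .
\]
Since $c_k\ge0$ and $\sum_kc_k=1$, some $k$ satisfies $|\mathbf E_xe(u(x)+\sum_ik_i\eta_i(x))|\ge\rho_M$.
\end{proof}

The second difficulty is uniformity: the integer $M$ depends on $\chi$, and a priori nothing bounds it over all $\chi\in\widehat G$. But we only need a lower bound for an \emph{integral} over $\widehat G$. The group $\widehat G$ is a countable union of closed sets on each of which $M$ is fixed, and one of them has positive Haar measure.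

\begin{proposition}\label{prop:energy}
Let $H\le G$ be abelian groups, $D=G/H$, and let $\Gamma:D\to G$ be a cross section of the quotient map $\varphi$ that satisfies $\Gamma(0)=0$ and is continuous at $0$ as a map $D^{\#}\to G^{\#}$. Then there is $\kappa>0$ such that for every finite subgroup $F\le D$
\[
Q(F):=\#\{(x,y,z,w)\in F^4:\Gamma(x)+\Gamma(y)=\Gamma(z)+\Gamma(w)\}\ \ge\ \kappa|F|^3 .
\]
\end{proposition}

\begin{proof}
\emph{A set of characters with uniform control.} For an integer $M\ge2$ let $\mathcal K_M$ be the set of $\chi\in\widehat G$ with the following property: for every finite subgroup $F\le D$ there are $\eta_1,\dots,\eta_M\in\widehat F$ such that $\|\chi(\Gamma(x))\|\le\frac18$ for all $x\in F$ that satisfy $\|\eta_i(x)\|<\frac1M$ for every $i\le M$. For fixed $F$ and fixed $\eta_1,\dots,\eta_M$ this is a closed condition on $\chi$ in the topology of pointwise convergence. There are only finitely many tuples $(\eta_i)$ for each $F$, so $\mathcal K_M$ is an intersection, over $F$, of finite unions of closed sets. Hence $\mathcal K_M$ is closed.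

Every $\chi\in\widehat G$ lies in some $\mathcal K_M$. Indeed, $\chi\circ\Gamma$ is continuous at $0$ with value $0$ there, so there are $\eta_1,\dots,\eta_k\in\widehat D$ and $\varepsilon>0$ with $\|\chi(\Gamma(x))\|\le\frac18$ whenever all $\|\eta_i(x)\|<\varepsilon$. Take an integer $M\ge\max(2,k,1/\varepsilon)$, add trivial characters to obtain a list of length $M$, and restrict the list to each $F$. Thus $\widehat G=\bigcup_M\mathcal K_M$, and by countable subadditivity some $\mathcal K_M$ has Haar measure $\alpha>0$. Fix this $M$.

\emph{The fourth moment.} Let $F\le D$ be a finite subgroup and put $f(\chi)=\mathbf E_{x\in F}\,e(\chi(\Gamma(x)))$ for $\chi\in\widehat G$. For each $\eta\in\widehat F$ choose an extension $\tilde\eta\in\widehat D$. Since $\varphi(\Gamma(x))=x$,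
\[
f(\chi+\tilde\eta\circ\varphi)=\mathbf E_{x\in F}\,e\bigl(\chi(\Gamma(x))+\eta(x)\bigr).
\]
Let $\Phi(\chi)=\sum_{\eta\in\widehat F}|f(\chi+\tilde\eta\circ\varphi)|^4$. By invariance of Haar measure, by expanding $|f|^4$ and by \eqref{eq:orth},
\begin{align*}
\int_{\widehat G}\Phi\,d\chi&=|F|\int_{\widehat G}|f|^4\,d\chi\\
&=|F|\cdot|F|^{-4}\sum_{x,y,z,w\in F}\int_{\widehat G}e\bigl(\chi(\Gamma(x)+\Gamma(y)-\Gamma(z)-\Gamma(w))\bigr)\,d\chi=|F|^{-3}Q(F).
\end{align*}
On the other hand, if $\chi\in\mathcal K_M$, then Lemma~\ref{lem:corr} with $u=\chi\circ\Gamma|_F$ gives $\Phi(\chi)\ge\rho_M^4$. Since $\Phi\ge0$ everywhere, $|F|^{-3}Q(F)\ge\alpha\rho_M^4$, and $\kappa=\alpha\rho_M^4$ does not depend on $F$.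
\end{proof}

A set with many additive quadruples need not have a small sumset, but a large part of it does. This is the Balog--Szemer\'edi--Gowers theorem (\cite{gowers98,gowers01}, \cite[\S2.5]{taovu}). Here $A+B=\{a+b:a\in A,\ b\in B\}$.

\begin{theorem}[Balog--Szemer\'edi--Gowers]\label{thm:bsg}
For every $\kappa>0$ there are $c\in(0,1]$ and $C\ge1$ such that every finite nonempty subset $A$ of an abelian group with at least $\kappa|A|^3$ solutions of $a_1+a_2=a_3+a_4$ in $A$ has a subset $A'$ with $|A'|\ge c|A|$ and $|A'+A'|\le C|A'|$.
\end{theorem}

If the conclusion is stated as $|A'-A'|\le C_0|A'|$, the Pl\"unnecke--Ruzsa inequality gives $|A'+A'|\le C_0^2|A'|$.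

\begin{corollary}\label{cor:doubling}
In the situation of Proposition~\ref{prop:energy} there are constants $c\in(0,1]$ and $C\ge1$ such that every finite subgroup $F\le D$ contains a subset $X$ with
\[
|X|\ge c|F|,\qquad|\Gamma(X)+\Gamma(X)|\le C|X| .
\]
If, moreover, $F\cong(\mathbf Z/p)^n$ for a prime $p$, $x_0\in X$ and $Y=\langle x-x_0:x\in X\rangle\le F$, then $\dim_{\mathbf F_p}Y\ge n-\log_2(1/c)$.
\end{corollary}

\begin{proof}
Since $\Gamma$ is injective, $A=\Gamma(F)$ has $|F|$ elements and at least $\kappa|A|^3$ additive quadruples. Apply Theorem~\ref{thm:bsg} and let $X\subseteq F$ be the set with $\Gamma(X)=A'$. For the last claim, $X\subseteq x_0+Y$ gives $|Y|\ge cp^n$, so $\dim Y\ge n-\log_p(1/c)\ge n-\log_2(1/c)$.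
\end{proof}

\begin{remark}\label{rem:normalize}
If a cross section $\Gamma$ is continuous at some point $a\in D$, then $\Gamma'(x)=\Gamma(x+a)-\Gamma(a)$ is again a cross section, because $\varphi(\Gamma'(x))=(x+a)-a=x$. It satisfies $\Gamma'(0)=0$, and it is continuous at $0$, because translations of $D^{\#}$ and of $G^{\#}$ are homeomorphisms. So from the continuity of a section at a single point we obtain a section to which Corollary~\ref{cor:doubling} applies.
\end{remark}

\section{Necessity for torsion-free groups}\label{sec:tf}

Let $H$ be torsion-free. Then $G$ is torsion-free as well, because $G[p]=H[p]=0$ for all $p$. So $G$ is a $\mathbf Q$-vector space. Suppose that $F\cong(\mathbf Z/p)^n$ is a subgroup of $D$. The differences of elements of the set $\Gamma(X)$ from Corollary~\ref{cor:doubling} generate a group that $\varphi$ maps onto the large subgroup $Y$ of $F$, so $\Gamma(X)$ must have large dimension. But in a $\mathbf Q$-vector space a set of large dimension has a large sumset. This is Freiman's lemma, which we prove for completeness. The \emph{affine dimension} of a set is the dimension of its affine span.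

\begin{lemma}[Freiman]\label{lem:freiman}
If $A\subset\mathbf R^N$ is finite and nonempty of affine dimension $d$, then
\[
|A+A|\ge(d+1)|A|-\frac{d(d+1)}2 .
\]
\end{lemma}

\begin{proof}
We use induction on $|A|$. If $|A|=1$, then $d=0$ and both sides are $1$. Let $|A|\ge2$, so $d\ge1$. Let $a$ be a vertex of the convex hull $\operatorname{conv}A$, and put $A'=A\setminus\{a\}$. Below, $\ell$ denotes a linear functional on $\mathbf R^N$. The affine dimension of $A'$ is $d$ or $d-1$.

\emph{Dimension $d$.} Since $a$ is an extreme point of $\operatorname{conv}A$, it does not lie in $\operatorname{conv}A'$. Inside the affine span of $A$, the $d$-dimensional polytope $\operatorname{conv}A'$ is the intersection of the half-spaces given by its facets. So there is a facet with defining inequality $\ell\le t$ such that $\ell(a)>t$. The facet has dimension $d-1$ and is the convex hull of the points of $A'$ on it, so it contains $d$ distinct points $b_1,\dots,b_d\in A'$. The $d+1$ points $2a,a+b_1,\dots,a+b_d$ are distinct and satisfy $\ell>2t$, whereas $\ell\le2t$ on $A'+A'$. So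
\[
|A+A|\ \ge\ |A'+A'|+d+1\ \ge\ (d+1)(|A|-1)-\frac{d(d+1)}2+d+1=(d+1)|A|-\frac{d(d+1)}2 .
\]

\emph{Dimension $d-1$.} Then $a$ is not in the affine span of $A'$, so there are $\ell$ and $t$ with $\ell=t$ on $A'$ and $\ell(a)\ne t$. On the sets $A'+A'$, $a+A'$ and $\{2a\}$ the functional $\ell$ takes the three distinct values $2t$, $t+\ell(a)$ and $2\ell(a)$. So these sets are disjoint, and
\[
|A+A|\ \ge\ d(|A|-1)-\frac{d(d-1)}2+(|A|-1)+1=(d+1)|A|-\frac{d(d+1)}2 . \qedhere
\]
\end{proof}

\begin{theorem}\label{thm:tf}
Let $H$ be torsion-free. If some cross section of $\varphi$ is continuous at some point, then $\sup_pd_p(H)<\infty$.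
\end{theorem}

\begin{proof}
By Remark~\ref{rem:normalize} we may take a cross section $\Gamma$ with $\Gamma(0)=0$ that is continuous at $0$. Let $p$ be a prime, let $F\le D[p]$ be a finite subgroup with $F\cong(\mathbf Z/p)^n$, and let $c,C,X,x_0,Y$ be as in Corollary~\ref{cor:doubling}. The constants $c$ and $C$ do not depend on $p$ or $F$.

The finite set $\Gamma(X)$ lies in a finite-dimensional $\mathbf Q$-subspace of $G$, which we identify with $\mathbf Q^N\subset\mathbf R^N$. Let $d$ be the affine dimension of $\Gamma(X)$. Then $|X|=|\Gamma(X)|\ge d+1$, and Lemma~\ref{lem:freiman} gives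
\[
C|X|\ \ge\ (d+1)|X|-\frac d2(d+1)\ \ge\ \Bigl(d+1-\frac d2\Bigr)|X| ,
\]
so $d<2C$. The group $\Lambda=\langle\Gamma(x)-\Gamma(x_0):x\in X\rangle$ is finitely generated and torsion-free. Its rank is $d$, because vectors in $\mathbf Q^N$ have the same rank over $\mathbf Q$ as over $\mathbf R$. So $\Lambda$ is generated by $d$ elements. Since $\varphi(\Lambda)=\langle x-x_0:x\in X\rangle=Y$, we have $\dim Y\le d$. Therefore
\[
n\ \le\ \dim Y+\log_2(1/c)\ \le\ 2C+\log_2(1/c).
\]
This bound holds for every prime $p$ and every finite $F\le D[p]$. So $\dim D[p]=d_p(H)$ is bounded uniformly in $p$ (Lemma~\ref{lem:socle}).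
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(2)]
The group $H=\prod_p\mathbf Z_p^{n_p}$ is torsion-free with $d_p(H)=n_p$. By Theorem~\ref{thm:tf}, if some cross section is continuous at even one point, then $(n_p)$ is bounded. So for unbounded $(n_p)$ every cross section is discontinuous at every point, and in particular $H\notin\mathbf{ACCS}(\#)$.
\end{proof}

\section{Necessity in general}\label{sec:general}

If $H$ has torsion, then a set of small doubling in $G$ may be a large finite subgroup $S$, in which case its doubling says nothing about its rank. The structure theorem for sets of small doubling \cite[Thm.~1.1]{greenruzsa} says that, in general, such a set is contained in the sum of a progression of bounded rank and a finite subgroup, and that this sum is not much larger than the set.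

\begin{theorem}[Green--Ruzsa]\label{thm:gr}
For every $C\ge1$ there are $r=r(C)$ and $C_1=C_1(C)\ge1$ such that every finite nonempty subset $A$ of an abelian group with $|A+A|\le C|A|$ is contained in a set $P+S$, where $S$ is a finite subgroup, $P=\{v_0+\sum_{i\le d}l_iv_i:l_i\in\mathbf Z,\ 0\le l_i<N_i\}$ with $d\le r$, and $|P+S|\le C_1|A|$.
\end{theorem}

What saves us is that all elements of order $p$ in $G$ already lie in $H$, so $S$ is far larger than its image in $D$ suggests.

\begin{example}
Let $G=\mathbf Z(p^\infty)^n$, where $\mathbf Z(p^\infty)=\mathbf Z[1/p]/\mathbf Z$. It is the divisible hull of $H=G[p]\cong\mathbf F_p^n$. Let $S\le G$ be a finite subgroup with $\varphi(S)\supseteq D[p]\cong\mathbf F_p^n$. The $p$-rank of $S$ is at least that of its quotient $\varphi(S)$, so $\dim S[p]\ge n$. Since $G[p]=H$ has dimension $n$, this means $S\supseteq H$, and $|S|=|S\cap H|\cdot|\varphi(S)|\ge p^n\cdot p^n$. So a finite subgroup that covers $D[p]$ has at least $|D[p]|^2$ elements, and a set of $|D[p]|$ representatives occupies only a tiny part of it when $n$ is large.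
\end{example}

In general $S$ covers only a large part of $F$, up to a bounded number of dimensions, and the same count of $|S|$ applies.

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
By Remark~\ref{rem:normalize} we may take a cross section $\Gamma$ with $\Gamma(0)=0$ that is continuous at $0$. Let $p$ be a prime, let $F\le D[p]$ be a finite subgroup with $F\cong(\mathbf Z/p)^n$, and let $c,C,X,x_0,Y$ be as in Corollary~\ref{cor:doubling}; the constants $c$ and $C$ do not depend on $p$ or $F$. Apply Theorem~\ref{thm:gr} to $A=\Gamma(X)$; let $r=r(C)$ and $C_1=C_1(C)$. Then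
\[
|S|\le|P+S|\le C_1|X|\le C_1p^n .
\]

For $x\in X$ we have $\Gamma(x)-\Gamma(x_0)\in\langle v_1,\dots,v_d\rangle+S$. Applying $\varphi$ we get $Y\subseteq\langle\varphi(v_1),\dots,\varphi(v_d)\rangle+\varphi(S)$. So $Y/(Y\cap\varphi(S))$ embeds in an abelian group generated by $d\le r$ elements. Subgroups of such a group are generated by $d$ elements, so this $\mathbf F_p$-vector space has dimension at most $r$. Hence
\[
\dim\bigl(Y\cap\varphi(S)\bigr)\ \ge\ \dim Y-r\ \ge\ n':=n-\log_2(1/c)-r .
\]
(The real number $n'$ may be negative; the following inequalities hold in any case.) In particular $|\varphi(S)|\ge p^{n'}$, and the $p$-rank of $\varphi(S)$ is at least $n'$. The $p$-rank of the finite abelian group $S$ is at least that of its quotient $\varphi(S)$, so $|S[p]|\ge p^{n'}$. By Lemma~\ref{lem:socle}, $S[p]\subseteq G[p]\subseteq H$. Therefore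
\[
C_1p^n\ \ge\ |S|=|S\cap H|\cdot|\varphi(S)|\ \ge\ p^{n'}\cdot p^{n'} ,
\]
so $2n'\le n+\log_pC_1\le n+\log_2C_1$, that is,
\[
n\ \le\ 2\log_2(1/c)+2r+\log_2C_1 .
\]
The right side depends neither on $p$ nor on $F$, so $\sup_pd_p(H)=\sup_p\dim D[p]<\infty$.
\end{proof}

The necessity of $\sup_pd_p(H)<\infty$ in Theorem~\ref{thm:B}(3) is a special case of part~(1); this completes the proof of Theorem~\ref{thm:B}.

\begin{remark}
We do not claim that $\sup_pd_p(H)<\infty$ is sufficient for arbitrary $H$. Consider $H=\langle1/p:p\text{ prime}\rangle\le\mathbf Q$. Its elements are the rational numbers whose denominator in lowest terms is squarefree. For a fixed $p$, an element of $H$ lies in $pH$ if and only if its denominator is prime to $p$, so $H/pH$ is generated by the nonzero image of $1/p$, and $d_p(H)=1$. Theorem~\ref{thm:B}(2) does not apply: for any $h_1,\dots,h_n\in H$, all but finitely many primes $p$ divide none of their denominators, and for these $p$ all $h_i$ lie in $pH$. Part~(3) does not apply either, because $H$ is countable while $\prod_pH/pH$ is not.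
\end{remark}

\begin{thebibliography}{9}

\bibitem{ccs}
\emph{A Class of Abelian Groups Defined by Continuous Cross Sections in the Bohr Topology}, \texttt{https://projecteuclid.org/download/pdf\_1/euclid.rmjm/1181070026}.

\bibitem{fuchs}
Fuchs, \emph{Infinite Abelian Groups} I.

\bibitem{gowers98}
Gowers, GAFA 8 (1998).

\bibitem{gowers01}
Gowers, GAFA 11 (2001).

\bibitem{greenruzsa}
Green and Ruzsa, \emph{Freiman's theorem in an arbitrary abelian group}, J. London Math. Soc. 75 (2007).

\bibitem{taovu}
Tao and Vu, \emph{Additive Combinatorics}.

\end{thebibliography}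

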